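\title{Impervious modules of small dimension over class-two nilpotent groups that are not central products}

\begin{abstract}
Let $H$ be a finitely generated torsion-free nilpotent group of class $2$ with center $\zeta(H)$, and let $n$ be the rank of $H/\zeta(H)$. It has been conjectured that if $H$ has a finitely generated reduced faithful impervious module of dimension at most $n-2$, then a subgroup of finite index in $H$ is a central product of at least two factors, each containing $\zeta(H)$ as a subgroup of infinite index. We disprove this. For every field and every pair of integers $(n,d)$ with $n/2<d\le n-2$ we construct a counterexample with a module of dimension exactly $d$; the smallest of these has $n=5$ and $d=3$. For every odd $n\ge 5$ there is also a counterexample with center of rank $2$, the least possible, and with a module of dimension $(n+1)/2$. The modules consist of rational functions on which part of the group acts by multiplication and part by twisted substitutions. That they are impervious follows from a count of zeros and poles.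
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $k$ is an arbitrary field and $H$ is a finitely generated torsion-free nilpotent group of class $2$ with center $\zeta(H)$. Modules are left modules (for right modules use $g\mapsto g^{-1}$), and $[h,h']=hh'h^{-1}h'^{-1}$. The group $H/\zeta(H)$ is abelian. It is also torsion-free: if $h^e\in\zeta(H)$ with $e\ge1$, then $[h,h']^e=[h^e,h']=1$ for all $h'\in H$, so $[h,h']=1$ and $h$ is central. We write $n$ for the rank of $H/\zeta(H)$.

Let $M$ be a finitely generated $kH$-module that is faithful for $H$ (only $1\in H$ acts as the identity), and let $P$ be the annihilator of $M$ in $k\zeta(H)$. The following definitions are those of Brookes and Groves.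

\begin{itemize}
\item $M$ is \emph{reduced} if $P$ is a prime ideal of $k\zeta(H)$ and $M$ is torsion-free as a $k\zeta(H)/P$-module.
\item $M$ is \emph{impervious} if no non-zero $kH$-submodule of $M$ is induced from a $kL$-module for a subgroup $L$ of infinite index in $H$. (A module $N$ is induced from the $kL$-submodule $X$ if $N=\bigoplus_{gL\in H/L}gX$, that is, if the natural map $kH\otimes_{kL}X\to N$ is an isomorphism.)
\item Let $M$ be reduced, let $K$ be the field of fractions of $k\zeta(H)/P$, and put
\[
K[H]=(kH/P\,kH)\otimes_{k\zeta(H)/P}K,\qquad \widehat M=M\otimes_{k\zeta(H)/P}K\cong K[H]\otimes_{kH}M .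
\]
Since $M$ is torsion-free over $k\zeta(H)/P$, it embeds into $\widehat M$. The \emph{dimension} of $M$ is the Gelfand--Kirillov dimension of the $K[H]$-module $\widehat M$.
\end{itemize}

Recall what the last notion means. Fix a finite generating set of the $K$-algebra $K[H]$ and a finite generating set of $\widehat M$, and let $g(\ell)$ be the $K$-dimension of the span of all elements obtained by applying words of length at most $\ell$ in the algebra generators to the module generators. The Gelfand--Kirillov dimension is $\limsup_{\ell\to\infty}\log g(\ell)/\log\ell$; it does not depend on the choices. Being reduced lets us treat central elements as scalars, and the dimension measures growth over these scalars. The regular module $kH$ has dimension $n$, because $K[H]$ has a $K$-basis indexed by $H/\zeta(H)\cong\mathbb Z^n$. But $kH$ is induced from the trivial subgroup. To be impervious is to contain nothing non-zero that comes from a much smaller group in this way.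

Two facts are known. Since $H$ is non-abelian, a reduced $M$ as above has dimension at least $1$. If $M$ is moreover impervious, its dimension is at least $n/2$. Our proofs do not use these facts; they only tell us which dimensions can occur.

A group is a \emph{central product} of subgroups if they generate it and commute elementwise with one another. We call $H$ a \emph{non-trivial central product} if it has a subgroup of finite index that is a central product of at least two factors, each of which contains $\zeta(H)$ as a subgroup of infinite index. The following is posed in \cite{source}.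

\medskip
\noindent\textbf{Conjecture.} \emph{If $H$ has a finitely generated reduced faithful impervious module of dimension $n-2$ or less, then $H$ is a non-trivial central product.}

\medskip
Here is why one might believe this. Call $n-d$ the \emph{drop} of a module of dimension $d$. The direct product of $m$ Heisenberg groups has $n=2m$ and a reduced faithful impervious module with $d=m$ (Theorem~\ref{thm:A}), so with drop $m$. In these examples the drop counts central factors, and one would guess that a drop of $2$ or more forces two factors.

The guess fails because factors can be glued. In the product example the drop is the number $m$ of commuting elements that act by twisted substitutions $w_b\mapsto z_bw_b$ in the variables of a function field. Add one more variable on which all $m$ elements act non-trivially. This raises both $n$ and $d$ by $1$, so the drop is unchanged, but the new variable ties the factors together.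

\begin{theorem}\label{thm:main}
Let $n,d$ be integers with $n/2<d\le n-2$. There is a finitely generated torsion-free nilpotent group $H$ of class $2$, with $H/\zeta(H)$ of rank $n$, that is not a non-trivial central product, and such that for every field $k$ it has a cyclic reduced faithful impervious $kH$-module of dimension exactly $d$, with $P=0$. In particular the conjecture is false over every field.
\end{theorem}

The smallest case is $n=5$, $d=3$. Here $H$ is the group generated by $x_1,x_2,y_1,y_2,y_3$ and $z_1,z_2,z_3$, with the following defining relations: the $z$'s are central, the $x$'s commute with each other, the $y$'s commute with each other, and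
\begin{equation}\label{eq:small}
[x_1,y_1]=z_1,\quad [x_2,y_2]=z_2,\quad [x_1,y_3]=[x_2,y_3]=z_3,\quad [x_1,y_2]=[x_2,y_1]=1 .
\end{equation}
With $K=k(z_1,z_2,z_3)$, the module is $M=kH\cdot1\subset K(w_1,w_2,w_3)$, where $y_b$ acts as multiplication by $w_b$ and $x_i$ acts by
\[
g\longmapsto(1+w_i)(1+w_3)\cdot g\big|_{w_i\to z_iw_i,\ w_3\to z_3w_3}\qquad(i=1,2).
\]

By the bound $d\ge n/2$, Theorem~\ref{thm:main} covers every possible dimension $d\le n-2$ except $d=n/2$ with $n\ge4$ even, a case that we do not decide. In Theorem~\ref{thm:main} the center may be large: in our construction it has rank $d$. The next result makes the center as small as possible, and the dimension as small as the bound permits for odd $n$.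

\begin{theorem}\label{thm:rank2}
For every odd $n=2m+1\ge5$ there is a finitely generated torsion-free nilpotent group $H$ of class $2$, with $H/\zeta(H)$ of rank $n$ and $\zeta(H)$ of rank $2$, that is not a non-trivial central product, and such that for every field $k$ it has a cyclic reduced faithful impervious $kH$-module of dimension $m+1=(n+1)/2$, with $P=0$. On the other hand, every finitely generated torsion-free nilpotent group $H$ of class $2$ for which $\zeta(H)$ has rank $1$ and $H/\zeta(H)$ has rank at least $4$ is a non-trivial central product.
\end{theorem}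

Section~\ref{sec:heis} shows the main idea for the Heisenberg group. Section~\ref{sec:family} constructs a family of groups and modules, Section~\ref{sec:imperv} proves that the modules are impervious, and Sections~\ref{sec:central} and~\ref{sec:rank2} decide when the groups are central products and prove the two theorems.

\section{The idea in the Heisenberg group}\label{sec:heis}

Let $H=\langle t,w,z\rangle$ be the Heisenberg group, with $z$ central and $twt^{-1}=zw$. Put $K=k(z)$ and $F=K(w)$. Let $z$ and $w$ act on $F$ by multiplication, and let
\[
t\cdot g(w)=(1+w)\,g(zw).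
\]
Then $t\cdot(w g)=(1+w)\,zw\,g(zw)=zw\,(t\cdot g)$, so $F$ is a $kH$-module. Let $M=kH\cdot 1$.

Why the factor $1+w$? Without it, $kH\cdot 1$ would be $k[z^{\pm1},w^{\pm1}]=\bigoplus_{i,j}z^iw^jk$, which is induced from the trivial module of $\langle t\rangle$. If we start from $n_0\in F^\times$ instead of $1$, the factor $1+w=(t\cdot1)/1$ is replaced by $(t\cdot n_0)/n_0=(1+w)\,n_0(zw)/n_0(w)$. We need a factor that no such change makes trivial, and this can be detected by a count of zeros and poles.

Suppose that $0\neq N\le M$ is induced from $X$ over a subgroup $L$ of infinite index. As we shall see in Lemma~\ref{lem:grading}, $L\langle z\rangle$ also has infinite index, so there is a surjective homomorphism $\varphi:H\to\mathbb Z$ that is trivial on $L$ and on $z$. Collect the summands $gX$ according to $\varphi(g)$. This gives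
\[
N=\bigoplus_{i\in\mathbb Z}N_i,\qquad N_i\ne0,\qquad hN_i=N_{i+\varphi(h)}\quad(h\in H).
\]

\emph{If $\varphi(w)=0$,} then $N_0$ and $N_1$ are non-zero modules over $R=k[z^{\pm1},w^{\pm1}]$ inside its field of fractions $F$. Two such modules always meet non-trivially, which contradicts the directness of the sum.

\emph{If $\varphi(w)\neq0$,} grade $R$ by giving $w^q$ degree $q\,\varphi(w)$ and $z$ degree $0$. Take non-zero $x\in N_i$, $y\in N_j$ and write $sx=ry$ with non-zero $r,s\in R$. Comparing components in the direct sum, we may replace $s$ and $r$ by non-zero homogeneous components (see Lemma~\ref{lem:quot}). Homogeneous elements of $R$ have the form $c(z)w^q$, so $x/y$ is a monomial $cw^q$ with $c\in K^\times$. Apply this to $0\ne y=n_0\in N_0$ and $x=t\cdot n_0$: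
\[
(1+w)\,\frac{n_0(zw)}{n_0(w)}=cw^q .
\]
For $f\in F^\times$ let $\nu(f)$ be the number of zeros minus the number of poles of $f$, with multiplicity, at the points $-z^{-j}$, $j\in\mathbb Z$. The substitution $w\mapsto zw$ permutes these points, so the quotient $n_0(zw)/n_0(w)$ contributes $0$. Also $\nu(1+w)=1$ and $\nu(cw^q)=0$. Hence $1=0$, a contradiction, and $M$ is impervious.

In the general case there are several variables and several substitutions. A homogeneous element is then no longer a monomial, but a non-zero one still cannot be divisible by an inhomogeneous element, and this is all that the count needs.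

\section{A family of groups and modules}\label{sec:family}

\subsection{The groups}
Let $m,d\ge1$. Let $\zeta$ be a finitely generated free abelian group, written multiplicatively, and write $\zeta_{\mathbb Q}=\zeta\otimes\mathbb Q$ additively. Let $z_1,\dots,z_d\in\zeta$ and let $\chi_1,\dots,\chi_d:\mathbb Z^m\to\mathbb Z$ be homomorphisms such that
\begin{itemize}
\item[(C1)] $\chi_1,\dots,\chi_d$ span $(\mathbb Q^m)^*$;
\item[(C2)] $z_1,\dots,z_d$ span $\zeta_{\mathbb Q}$;
\item[(C3)] the elements $\chi_b\otimes z_b$ $(1\le b\le d)$ of $(\mathbb Q^m)^*\otimes\zeta_{\mathbb Q}$ are linearly independent.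
\end{itemize}
By (C3), every $\chi_b$ is non-zero and every $z_b$ has infinite order. Let $H$ be the set $\zeta\times\mathbb Z^d\times\mathbb Z^m$ with
\begin{equation}\label{eq:mult}
(z,v,a)(z',v',a')=\Big(zz'\prod_b z_b^{\chi_b(a)v'_b},\ v+v',\ a+a'\Big).
\end{equation}
Write $w^v=(1,v,0)$ and $t^a=(1,0,a)$, and let $w_b$ be $w^v$ for the $b$-th basis vector $v$. We identify $z\in\zeta$ with $(z,0,0)$. Then $(z,v,a)=z\,w^vt^a$, the $w_b$ commute with each other, the $t^a$ commute with each other, and
\begin{equation}\label{eq:tw}
t^a\,w_b\,t^{-a}=z_b^{\chi_b(a)}\,w_b .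
\end{equation}
In the modules below, the $w_b$ will be $d$ variables and the $t^a$ will form an $m$-parameter family of twisted substitutions, in which $t^a$ scales the $b$-th variable by $z_b^{\chi_b(a)}$. The Heisenberg group is the case $m=d=1$, $\chi_1=\mathrm{id}$, $\zeta=\langle z_1\rangle$.

\begin{theorem}\label{thm:A}
Assume \textup{(C1)--(C3)}. Then $H$ is a finitely generated torsion-free nilpotent group of class $2$ with $\zeta(H)=\zeta$ and $n=\operatorname{rank}H/\zeta(H)=m+d$. For every field $k$ it has a cyclic reduced faithful impervious $kH$-module $M$ of dimension $d$, with $P=0$.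
\end{theorem}

The proof occupies the rest of this section and Section~\ref{sec:imperv}; (C1)--(C3) are assumed throughout it.

\begin{lemma}\label{lem:group}
$H$ is a finitely generated torsion-free nilpotent group of class $2$ with $\zeta(H)=\zeta$ and $n=m+d$, and $[H,H]$ has finite index in $\zeta$.
\end{lemma}

\begin{proof}
The factor $\prod_bz_b^{\chi_b(a)v'_b}$ in \eqref{eq:mult} is a bilinear map $A\times A\to\zeta$, where $A=\mathbb Z^d\oplus\mathbb Z^m$, and hence a $2$-cocycle. So $H$ is a group and a central extension of $A$ by $\zeta$, and it is finitely generated, torsion-free and nilpotent of class at most $2$. For a bilinear cocycle $f$, written additively, the commutator of $h$ and $h'$ is $f(h,h')-f(h',h)$. The commutator form on $A_{\mathbb Q}=A\otimes\mathbb Q$, with values in $\zeta_{\mathbb Q}$, is therefore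
\begin{equation}\label{eq:lambda}
\lambda\big((v,a),(v',a')\big)=\sum_b\big(\chi_b(a)v'_b-\chi_b(a')v_b\big)z_b .
\end{equation}
Since $\zeta$ embeds in $\zeta_{\mathbb Q}$, an element of $H$ is central if and only if its image in $A$ lies in the radical of $\lambda$. Let $(v,a)\in A_{\mathbb Q}$ be in the radical. Taking $a'=0$ and $v'$ a basis vector, we get $\chi_b(a)z_b=0$, hence $\chi_b(a)=0$, for all $b$; so $a=0$ by (C1). Now $\sum_bv_b\chi_b(a')z_b=0$ for all $a'$, that is, $\sum_bv_b\,\chi_b\otimes z_b=0$, so $v=0$ by (C3). Hence $\lambda$ is non-degenerate, $\zeta(H)=\zeta$ and $n=m+d$. Since $A\neq0$, the group is not abelian and the class is exactly $2$.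

By \eqref{eq:tw}, $[t^a,w_b]=z_b^{\chi_b(a)}$, and for each $b$ some $\chi_b(a)\neq0$. So $[H,H]$ contains a non-zero power of each $z_b$, and by (C2) it has finite index in $\zeta$.
\end{proof}

\subsection{The modules}
Let $K=\operatorname{Frac}(k\zeta)$ and $F=K(w_1,\dots,w_d)$, the field of rational functions in indeterminates that we denote by the same letters as the group elements $w_b$. For $a\in\mathbb Z^m$ let $\tau_a$ be the $K$-automorphism of $F$ with $\tau_a(w_b)=z_b^{\chi_b(a)}w_b$; then $\tau_a\tau_{a'}=\tau_{a+a'}$. As in Section~\ref{sec:heis}, we want $t^a$ to act as $\tau_a$ followed by multiplication by some $\rho_a\in F^\times$. This is compatible with $t^{a+a'}=t^at^{a'}$ exactly when $\rho_{a+a'}=\rho_a\,\tau_a(\rho_{a'})$. We take the product over $b$ of cocycles, each generated by $1+w_b$. For $b\le d$ define $p_b(j)\in K(w_b)^\times$, $j\in\mathbb Z$, by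
\begin{equation}\label{eq:rec}
p_b(0)=1,\qquad p_b(j+1)=p_b(j)\,(1+z_b^{\,j}w_b)\quad(j\in\mathbb Z).
\end{equation}
Explicitly, $p_b(j)=\prod_{0\le i<j}(1+z_b^iw_b)$ for $j\ge0$ and $p_b(j)=\prod_{1\le i\le-j}(1+z_b^{-i}w_b)^{-1}$ for $j<0$. Then
\[
p_b(i+j)=p_b(i)\cdot p_b(j)\big|_{w_b\to z_b^iw_b}\qquad(i,j\in\mathbb Z),
\]
since for fixed $i$ both sides equal $p_b(i)$ at $j=0$ and both are multiplied by $1+z_b^{i+j}w_b\neq0$ when $j$ is replaced by $j+1$. Put $\rho_a=\prod_bp_b(\chi_b(a))$. The last identity, applied with $\chi_b(a)$ and $\chi_b(a')$ for $i$ and $j$, gives $\rho_{a+a'}=\rho_a\tau_a(\rho_{a'})$. Define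
\begin{equation}\label{eq:action}
(z,v,a)\cdot g=z\,w^v\,\rho_a\,\tau_a(g)\qquad(g\in F),
\end{equation}
where $w^v=\prod_bw_b^{v_b}$. The identity $(1,0,0)$ acts trivially, since $\rho_0=1$, and this is an action of $H$ because
\[
(z,v,a)\big((z',v',a')g\big)=z\,w^v\rho_a\cdot z'\prod_bz_b^{\chi_b(a)v'_b}\,w^{v'}\,\tau_a(\rho_{a'})\,\tau_{a+a'}(g)=\big((z,v,a)(z',v',a')\big)g .
\]
So $F$ is a $kH$-module, on which $k\zeta$ acts by multiplication, $w_b$ acts as multiplication by $w_b$, and $t^a$ acts as $g\mapsto\rho_a\tau_a(g)$. Let
\[
M=kH\cdot1\subset F .
\]

\begin{lemma}\label{lem:module}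
$M$ is cyclic, reduced with $P=0$, faithful, and of dimension $d$.
\end{lemma}

\begin{proof}
$M$ is cyclic by definition. It is non-zero and lies in a field containing the domain $k\zeta$, so it is torsion-free over $k\zeta$; hence $P=0$, which is prime, and $M$ is reduced.

\emph{Faithful.} Suppose that $(z,v,a)$ acts trivially on $M$. Applied to $1$ it gives $zw^v\rho_a=1$. Applied to $w_b=w_b\cdot1\in M$ it then gives $z_b^{\chi_b(a)}=1$, so $\chi_b(a)=0$ for all $b$ and $a=0$ by (C1). Now $\rho_a=1$ and $zw^v=1$, so $z=1$ and $v=0$.

\emph{Dimension.} Since $K$ is a localization of $k\zeta$, the module $\widehat M$ is the $K$-span of $M$ in $F$, that is, $\widehat M=K[H]\cdot1$. Let $e_1,\dots,e_m$ be the standard basis of $\mathbb Z^m$. As algebra generators take the $w_b^{\pm1}$ and $t^{\pm e_j}$, and as module generator take $1$. Words of length at most $\ell$ are, up to central factors, of the form $w^vt^a$ with $|v|_1,|a|_1\le\ell$. So the $K$-span $E_\ell$ of their values at $1$ lies in the $K$-span of the $w^v\rho_a$ with $|v|_1,|a|_1\le\ell$. Let $C=\max_{b,j}|\chi_b(e_j)|$, so $|\chi_b(a)|\le C|a|_1$. Multiply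 $E_\ell$ by
\[
\prod_b\ \prod_{1\le i\le C\ell}(1+z_b^{-i}w_b).
\]
If $\chi_b(a)<0$, this clears the denominator $p_b(\chi_b(a))^{-1}$; if $\chi_b(a)\ge0$, then $p_b(\chi_b(a))$ is a polynomial of degree at most $C\ell$. Either way we land in the space of Laurent polynomials whose exponents in each variable lie in $[-\ell,\ell+2C\ell]$. Hence $\dim_KE_\ell\le(2\ell+2C\ell+1)^d$. Conversely, $E_\ell$ contains all $w^v$ with $|v|_1\le\ell$, in particular those with $0\le v_b\le\lfloor \ell/d\rfloor$ for all $b$, so $\dim_KE_\ell\ge(\ell/d)^d$. The dimension of $M$ is therefore $d$.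
\end{proof}

\begin{remark}
None of the three conditions can be dropped in this construction. If (C1) fails, some $t^a\ne1$ has $\chi_b(a)=0$ for all $b$, and it acts on $M$ as the identity. If (C3) fails, some $0\ne v\in\mathbb Z^d$ satisfies $\sum_bv_b\chi_b\otimes z_b=0$; then $w^v$ is central by \eqref{eq:lambda}, and $\zeta$ is not the whole center. If (C2) fails, let $\zeta_0$ be the set of elements of $\zeta$ with a positive power in $\langle z_1,\dots,z_d\rangle$. Then $\zeta/\zeta_0$ is torsion-free, so $\zeta=\zeta_0\times\zeta_1$ with $\zeta_1\neq1$, and $H=H_0\times\zeta_1$, where $H_0$ consists of the $(z,v,a)$ with $z\in\zeta_0$. The module $kH_0\cdot1$ lies in the field $\operatorname{Frac}(k\zeta_0)(w_1,\dots,w_d)$, over which the elements of $\zeta_1$ are linearly independent. So $M=\bigoplus_{u\in\zeta_1}u\,(kH_0\cdot1)$ is induced from the subgroup $H_0$ of infinite index.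
\end{remark}

\section{The modules are impervious}\label{sec:imperv}

To complete the proof of Theorem~\ref{thm:A}, suppose that $0\ne N\le M$ is induced from a $kL$-module, where $|H:L|=\infty$. So $N=\bigoplus_{gL\in H/L}gX$ with a non-zero $kL$-submodule $X$ of $N$. We derive a contradiction.

The subgroup $L$ could be complicated. We keep only one consequence of the decomposition: a $\mathbb Z$-grading of $N$ in which central elements have degree $0$.

\begin{lemma}\label{lem:grading}
$|H:L\zeta|=\infty$. Consequently there are a surjective homomorphism $\varphi:H\to\mathbb Z$, trivial on $L\zeta$, and $k$-subspaces $N_i$ with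
\[
N=\bigoplus_{i\in\mathbb Z}N_i,\qquad hN_i=N_{i+\varphi(h)}\quad(h\in H),\qquad N_i\neq0\ \text{ for all } i .
\]
\end{lemma}

\begin{proof}
The subgroup $L\zeta$ contains $[H,H]$, so it is normal in $H$ with abelian quotient. Suppose that $e=|H:L\zeta|$ is finite. Then $h^e\in L\zeta$ for all $h\in H$. Since $H$ has class $2$,
\[
[h,h']^{e^2}=[h^e,h'^e]\in[L\zeta,L\zeta]=[L,L]\le L .
\]
So $L\cap\zeta$ contains the $e^2$-th powers of all elements of the abelian group $[H,H]$. These form a subgroup of finite index in $[H,H]$, which has finite index in $\zeta$ by Lemma~\ref{lem:group}; this is where (C2) is used. Hence $|L\zeta:L|=|\zeta:L\cap\zeta|<\infty$ and $|H:L|<\infty$, a contradiction.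

So $H/L\zeta$ is an infinite finitely generated abelian group, and there is a surjection $\varphi:H\to\mathbb Z$ that is trivial on $L\zeta$. Then $\varphi$ is constant on cosets $gL$, and we put $N_i=\bigoplus_{\varphi(g)=i}gX$, the sum being over cosets. The stated properties are immediate; $N_i\ne0$ because $X\neq0$ and $\varphi$ is surjective.
\end{proof}

Let $R=k\zeta[w_1^{\pm1},\dots,w_d^{\pm1}]\subset F$. It acts on $N$ by multiplication, as the group algebra of $\zeta\times\langle w_1,\dots,w_d\rangle$, and $\operatorname{Frac}R=F$. Put $\varphi_b=\varphi(w_b)$.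

\emph{Some $\varphi_c$ is non-zero.} Otherwise $N_0$ and $N_1$ are non-zero $R$-submodules of $F=\operatorname{Frac}R$. For non-zero $x\in N_0$, $y\in N_1$ there are non-zero $r,s\in R$ with $sx=ry$, a non-zero element of $N_0\cap N_1=0$, which is impossible. Fix $c$ with $\varphi_c\ne0$.

\medskip
Grade the Laurent polynomial ring $S=K[w_1^{\pm1},\dots,w_d^{\pm1}]$ by giving $w^v$ degree $\sum_bv_b\varphi_b$ and $K$ degree $0$. Then $R=\bigoplus_qR_q$ is a graded subring, and $R_qN_i\subset N_{i+q}$ because $\varphi$ is trivial on $\zeta$. As in Section~\ref{sec:heis}, the grading of $N$ controls quotients.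

\begin{lemma}\label{lem:quot}
If $x\in N_i$ and $y\in N_j$ are non-zero, then $x/y=r/s$ with non-zero homogeneous $r,s\in R$.
\end{lemma}

\begin{proof}
Write $s'x=r'y$ with non-zero $r',s'\in R$, and let $r'_q,s'_q$ be the homogeneous components. Comparing components in $N_{i+q}$ gives $s'_q\,x=r'_{i-j+q}\,y$ for every $q$. Choose $q$ with $s'_q\neq0$. Then $s=s'_q$ and $r=r'_{i-j+q}$ satisfy $sx=ry$, and $r\ne0$ because $sx\neq0$ in the field $F$.
\end{proof}

Next we set up the count. For $j\in\mathbb Z$ put
\[
\pi_j=1+z_c^{\,j}w_c\in S .
\]
Setting $w_c=-z_c^{-j}$ identifies $S/(\pi_j)$ with the domain $K[w_b^{\pm1}:b\neq c]$, so $\pi_j$ is a prime element of the unique factorization domain $S$. For $i\neq j$ the image of $\pi_i$ in $S/(\pi_j)$ is $1-z_c^{\,i-j}\neq0$, because $z_c$ has infinite order. So the $\pi_j$ are pairwise non-associate. Let $\nu_j(f)$ be the multiplicity of $\pi_j$ in $f\in S\setminus\{0\}$, extended to $F^\times$ as a valuation, and put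
\[
\nu(f)=\sum_{j\in\mathbb Z}\nu_j(f)\qquad(f\in F^\times).
\]
Only finitely many terms are non-zero, and $\nu:F^\times\to\mathbb Z$ is a homomorphism.

\begin{lemma}\label{lem:nu}
\begin{enumerate}
\item[\textup{(i)}] $\nu(r)=0$ for every non-zero homogeneous $r\in S$.
\item[\textup{(ii)}] $\nu(\tau_a(f))=\nu(f)$ for all $f\in F^\times$ and $a\in\mathbb Z^m$.
\item[\textup{(iii)}] $\nu(\rho_a)=\chi_c(a)$ for all $a\in\mathbb Z^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In a $\mathbb Z$-graded domain every factor of a non-zero homogeneous element is homogeneous: if $f,g\ne0$ and at least one of them has two or more non-zero components, then the product of the two lowest components and the product of the two highest are non-zero components of $fg$ of different degrees. Now $\pi_j$ has non-zero components $1$ in degree $0$ and $z_c^{\,j}w_c$ in degree $\varphi_c\neq0$, so it is not homogeneous and does not divide $r$.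

(ii) The map $\tau_a$ restricts to an automorphism of $S$, and $\tau_a(\pi_j)=1+z_c^{\,j+\chi_c(a)}w_c=\pi_{j+\chi_c(a)}$. So $\nu_{j+\chi_c(a)}(\tau_a(f))=\nu_j(f)$. Sum over $j$.

(iii) Let $b\ne c$. The image of $1+z_b^{\,i}w_b$ in $S/(\pi_j)=K[w_{b'}^{\pm1}:b'\ne c]$ is again $1+z_b^{\,i}w_b\neq0$, so $\nu_j(1+z_b^{\,i}w_b)=0$ for all $i,j$. Hence $\nu(p_b(\chi_b(a)))=0$. By \eqref{eq:rec}, $p_c(j+1)=p_c(j)\,\pi_j$, so $\nu(p_c(j+1))=\nu(p_c(j))+1$ for all $j\in\mathbb Z$. With $p_c(0)=1$ this gives $\nu(p_c(j))=j$, and so $\nu(\rho_a)=\chi_c(a)$.
\end{proof}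

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:group} and~\ref{lem:module} only imperviousness remains. With $N$ as above, fix $0\ne n_0\in N_0$ and let $a\in\mathbb Z^m$. Then $t^a\cdot n_0=\rho_a\tau_a(n_0)$ is a non-zero element of $N_{\varphi(t^a)}$. By Lemma~\ref{lem:quot} the element
\[
\frac{t^a\cdot n_0}{n_0}=\rho_a\,\frac{\tau_a(n_0)}{n_0}
\]
is a quotient of non-zero homogeneous elements of $R\subset S$, so $\nu$ vanishes on it by Lemma~\ref{lem:nu}(i). By (ii) and (iii) its $\nu$-value is also $\chi_c(a)$. Hence $\chi_c(a)=0$ for every $a\in\mathbb Z^m$, which contradicts $\chi_c\neq0$.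
\end{proof}

\section{When the groups are central products}\label{sec:central}

The property of being a non-trivial central product depends only on the commutator form over $\mathbb Q$.

\begin{lemma}\label{lem:split}
Let $H$ be any finitely generated torsion-free nilpotent group of class $2$, let $A=H/\zeta(H)$, and let $\lambda$ be the commutator form on $A_{\mathbb Q}$, with values in $\zeta(H)_{\mathbb Q}$. Then $\lambda$ has zero radical, and $H$ is a non-trivial central product if and only if $A_{\mathbb Q}=V_1\oplus V_2$ with $V_1,V_2\neq0$ and $\lambda(V_1,V_2)=0$.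
\end{lemma}

\begin{proof}
Some positive integer multiple of any given element of the radical is the image of some $h\in H$, and all commutators of $h$ are torsion elements of $\zeta(H)$, hence trivial. So $h$ is central and the given element is $0$.

Suppose that a subgroup of finite index is the central product of $H_1,\dots,H_s$, $s\ge2$, each containing $\zeta(H)$ with infinite index. Put $G_1=H_1$, $G_2=H_2\cdots H_s$, and let $V_i$ be the span of the image of $G_i$ in $A_{\mathbb Q}$. Since $G_i/\zeta(H)$ is an infinite subgroup of the torsion-free group $A$, $V_i\ne0$. Since $G_1G_2$ has finite index in $H$, $V_1+V_2=A_{\mathbb Q}$. Since $[G_1,G_2]=1$, $\lambda(V_1,V_2)=0$. An element of $V_1\cap V_2$ is orthogonal to $V_2$ and to $V_1$, so it lies in the radical, which is $0$. Hence the sum is direct.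

Conversely, given $V_1,V_2$, let $H_i$ be the preimage of $A\cap V_i$ in $H$. Then $[H_1,H_2]=1$, since $\zeta(H)$ embeds in $\zeta(H)_{\mathbb Q}$, and $H_1\cap H_2=\zeta(H)$. Since $A\cap V_i$ spans $V_i$, the product $H_1H_2$ has finite index in $H$, and $\zeta(H)$ has infinite index in $H_i$.
\end{proof}

Return to the family of Section~\ref{sec:family}. If $z_1,\dots,z_d$ is a basis of $\zeta$, then $\lambda$ amounts to $d$ separate forms of rank $2$, and the question becomes one about the linear dependences among the $\chi_b$. For $I\subset\{1,\dots,d\}$ put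
\[
\langle I\rangle=\operatorname{span}\{\chi_b:b\in I\}\subset(\mathbb Q^m)^*,\qquad \operatorname{rk}(I)=\dim\langle I\rangle .
\]

\begin{proposition}\label{prop:crit}
Suppose that $z_1,\dots,z_d$ is a basis of $\zeta$, that \textup{(C1)} holds and that all $\chi_b\neq0$. Then \textup{(C2)} and \textup{(C3)} hold, and $H$ is a non-trivial central product if and only if $\{1,\dots,d\}=I\sqcup J$ with $I,J\ne\emptyset$ and $\operatorname{rk}(I)+\operatorname{rk}(J)=m$.
\end{proposition}

In other words, $H$ is a non-trivial central product exactly when the matroid of the family $(\chi_b)$ is disconnected: by definition this means that its index set has a partition into two non-empty parts whose ranks add up to the rank $m$ of the family.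

\begin{proof}
(C2) is clear, and (C3) holds because the $z_b$ form a basis and the $\chi_b$ are non-zero. So Lemma~\ref{lem:group} applies: $\zeta(H)=\zeta$ and $\dim A_{\mathbb Q}=n=m+d$. By \eqref{eq:lambda}, $\lambda=\sum_bu_bz_b$, where
\[
u_b\big((v,a),(v',a')\big)=\chi_b(a)v'_b-\chi_b(a')v_b
\]
is an alternating form of rank $2$ on $A_{\mathbb Q}$ with radical $U_b=\{(v,a):v_b=0,\ \chi_b(a)=0\}$. Counting the independent conditions on $v$ and on $a$, we have
\begin{equation}\label{eq:dim}
\dim\bigcap_{b\in I}U_b=n-|I|-\operatorname{rk}(I)\qquad(I\subset\{1,\dots,d\}).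
\end{equation}
In particular $\bigcap_{b=1}^dU_b=0$, by (C1).

\emph{Only if.} Let $A_{\mathbb Q}=V_1\oplus V_2$ as in Lemma~\ref{lem:split}. Since the $z_b$ form a basis, $u_b(V_1,V_2)=0$ for each $b$. So the rank $2$ of $u_b$ is the sum of the ranks of its restrictions to $V_1$ and $V_2$. Both are even, since the forms are alternating, so one restriction is zero. If $u_b|_{V_i}=0$, then $V_i$ is orthogonal to all of $A_{\mathbb Q}$ under $u_b$, so $V_i\subset U_b$. Let $I$ be the set of $b$ with $V_1\subset U_b$ and $J$ its complement; then $V_2\subset U_b$ for all $b\in J$. If $I$ were empty, $V_2$ would lie in $\bigcap_bU_b=0$; so $I\neq\emptyset$, and in the same way $J=\emptyset$ would give $V_1=0$. By \eqref{eq:dim},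
\[
n=\dim V_1+\dim V_2\le 2n-d-\operatorname{rk}(I)-\operatorname{rk}(J),
\]
so $\operatorname{rk}(I)+\operatorname{rk}(J)\le n-d=m$. The reverse inequality holds by (C1).

\emph{If.} Let $I,J$ be as stated, and put $V_1=\bigcap_{b\in J}U_b$, $V_2=\bigcap_{b\in I}U_b$. By \eqref{eq:dim} and $\operatorname{rk}(I)+\operatorname{rk}(J)=m$ their dimensions are $|I|+\operatorname{rk}(I)>0$ and $|J|+\operatorname{rk}(J)>0$, with sum $d+m=n$. Since $V_1\cap V_2=\bigcap_bU_b=0$, we have $A_{\mathbb Q}=V_1\oplus V_2$. Each $U_b$ contains $V_1$ or $V_2$, so $u_b(V_1,V_2)=0$ for all $b$ and $\lambda(V_1,V_2)=0$. Apply Lemma~\ref{lem:split}.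
\end{proof}

For $m=1$ the criterion is never met, since $\operatorname{rk}(I)=\operatorname{rk}(J)=1$ whenever $I,J\neq\emptyset$. For $m=d\ge2$ and $\chi_b=e_b^*$, the coordinate functions, $H$ is the direct product of $m$ Heisenberg groups, and the criterion is met by every partition into two non-empty parts. For the group \eqref{eq:small} the functionals are $e_1^*$, $e_2^*$ and $e_1^*+e_2^*$ on $\mathbb Z^2$. Any two are independent, so every such partition has rank sum $2+1=3>2$, and $H$ is not a non-trivial central product. The general case is hardly longer.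

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $m=n-d$, so that $2\le m<d$. Let $\zeta$ be free abelian on $z_1,\dots,z_d$, let $\chi_b=e_b^*$ for $b\le m$, and let $\chi_b=\sigma:=e_1^*+\dots+e_m^*$ for $m<b\le d$. Then (C1) holds and all $\chi_b\ne0$, so (C2) and (C3) hold by Proposition~\ref{prop:crit}. Theorem~\ref{thm:A} gives $\operatorname{rank}H/\zeta(H)=m+d=n$ and, for every field $k$, a cyclic reduced faithful impervious module of dimension $d$ with $P=0$.

Suppose that $H$ is a non-trivial central product, and take $I,J$ as in Proposition~\ref{prop:crit}. Since $\langle I\rangle+\langle J\rangle=(\mathbb Q^m)^*$ has dimension $m=\operatorname{rk}(I)+\operatorname{rk}(J)$, we have $\langle I\rangle\cap\langle J\rangle=0$. As $d>m$, the functional $\sigma$ occurs among the $\chi_b$, and by symmetry we may assume that $\sigma\in\langle I\rangle$. Then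
\[
\sum_{j\le m,\ j\in J}e_j^*=\sigma-\sum_{j\le m,\ j\in I}e_j^*\in\langle I\rangle\cap\langle J\rangle=0 ,
\]
so no $j\le m$ lies in $J$. Hence $\langle I\rangle$ contains all $e_j^*$, so $\operatorname{rk}(I)=m$ and $\operatorname{rk}(J)=0$. This is impossible, since $J\neq\emptyset$ and all $\chi_b\neq0$. Since $d\le n-2$, the conjecture is false over every field.
\end{proof}

For $m=2$, $d=3$ this is the example displayed in Section~\ref{sec:intro}, with $x_i=t^{e_i}$ and $y_b=w_b$. Indeed \eqref{eq:tw} gives the relations \eqref{eq:small}, so the group presented there maps onto $H$. Each of its elements can be written as $zy^vx^a$ with $z\in\langle z_1,z_2,z_3\rangle$, and distinct such expressions have distinct images in $H$, so the map is an isomorphism. Moreover $\rho_{e_i}=(1+w_i)(1+w_3)$.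

\section{Centers of rank two}\label{sec:rank2}

If the $z_b$ are dependent, the forms $u_b$ can no longer be separated, and Proposition~\ref{prop:crit} is not available. For $\zeta$ of rank $2$, however, $\lambda$ is a pencil of alternating forms. We choose it so that its rank is constant along the pencil, also over $\overline{\mathbb Q}$, which in odd dimension rules out an orthogonal splitting.

\begin{proof}[Proof of Theorem~\ref{thm:rank2}]
Let $m\ge2$ and $d=m+1$, let $\zeta$ be free abelian on $\alpha,\beta$, let $s_1,\dots,s_{m+1}$ be distinct integers, and put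
\[
z_b=\alpha\beta^{s_b},\qquad \chi_b=(1,s_b,\dots,s_b^{m-1})\in(\mathbb Z^m)^*\qquad(1\le b\le m+1).
\]
Any $m$ of the $\chi_b$ are linearly independent, by the Vandermonde determinant; so (C1) holds. In the basis $\alpha,\beta$ the element $z_b$ is the vector $(1,s_b)$, and any two of these span $\mathbb Q^2$, so (C2) holds. For (C3), the coordinates of the equation $\sum_bv_b\,\chi_b\otimes(1,s_b)=0$ are
\[
\sum_bv_bs_b^i=0\quad(0\le i\le m-1)\qquad\text{and}\qquad\sum_bv_bs_b^{i+1}=0\quad(0\le i\le m-1),
\]
that is, $\sum_bv_bs_b^i=0$ for $0\le i\le m$, and $v=0$ by the Vandermonde determinant of size $m+1$. By Theorem~\ref{thm:A}, $n=2m+1$, $\zeta(H)=\zeta$ has rank $2$, and over every field $H$ has a cyclic reduced faithful impervious module of dimension $m+1=(n+1)/2$ with $P=0$. As $m\ge2$, this is at most $n-2=2m-1$.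

\emph{The rank of the pencil.} Let $f\ne0$ be a linear functional on $\zeta\otimes\overline{\mathbb Q}$, and put $x=f(\alpha)$, $y=f(\beta)$. By \eqref{eq:lambda}, the alternating form $f\circ\lambda$ on $A_{\overline{\mathbb Q}}=\overline{\mathbb Q}^{\,d}\oplus\overline{\mathbb Q}^{\,m}$ vanishes on each of the two summands and pairs them through the $m\times d$ matrix $B_f$ with columns $f(z_b)\chi_b$. So its rank is $2\operatorname{rank}B_f$. Now $f(z_b)=x+s_by$ vanishes for at most one $b$: if it vanished for two, subtraction would give $y=0$ and then $x=0$. So at least $m$ columns of $B_f$ are non-zero multiples of distinct $\chi_b$, and $\operatorname{rank}B_f=m$. Hence $f\circ\lambda$ has corank exactly $n-2m=1$ for \emph{every} $f\neq0$.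

\emph{No splitting.} Suppose that $A_{\mathbb Q}=V_1\oplus V_2$ as in Lemma~\ref{lem:split}. Since $n$ is odd, we may take $\dim V_1>0$ even and $\dim V_2$ odd. Extend scalars to $\overline{\mathbb Q}$. For each $f\ne0$ the coranks of $f\circ\lambda$ on $V_1$ and $V_2$ add up to $1$. An alternating form on a space of odd dimension is degenerate, so the corank on $V_2$ is $1$ and $f\circ\lambda$ is non-degenerate on $V_1$. Choose a basis of $V_1$. The entries of the Gram matrix of $f\circ\lambda|_{V_1}$ are linear forms in $(x,y)$, so its determinant is $0$ or a homogeneous polynomial of degree $\dim V_1\ge2$ in $(x,y)$. In either case it vanishes at some $(x,y)\neq(0,0)$ over the algebraically closed field $\overline{\mathbb Q}$. For the corresponding $f\neq0$ the form is degenerate on $V_1$, a contradiction. So $H$ is not a non-trivial central product.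

\emph{Rank one.} Finally let $H$ be any finitely generated torsion-free nilpotent group of class $2$ with $\zeta(H)$ of rank $1$ and $n\ge4$. By Lemma~\ref{lem:split}, $\lambda$ is a non-degenerate alternating form on $A_{\mathbb Q}$ with values in $\zeta(H)_{\mathbb Q}\cong\mathbb Q$. So $n$ is even and $A_{\mathbb Q}$ is an orthogonal sum of $n/2\ge2$ hyperbolic planes, and $H$ is a non-trivial central product by Lemma~\ref{lem:split}.
\end{proof}

For $m=2$ and $(s_1,s_2,s_3)=(0,1,2)$ the group is generated by $x_1,x_2$, which commute, by $y_1,y_2,y_3$, which commute, and by the central elements $\alpha,\beta$, with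
\[
[x_1,y_1]=\alpha,\quad[x_2,y_1]=1,\quad[x_1,y_2]=[x_2,y_2]=\alpha\beta,\quad[x_1,y_3]=\alpha\beta^2,\quad[x_2,y_3]=\alpha^2\beta^4 .
\]
It has $n=5$ and a reduced faithful impervious module of dimension $3$.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Modules Over Infinite Nilpotent Groups} (as printed: MODULES OVER INFINITE NILPOTENT GROUPS),
\texttt{https://www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak EB3E0920C56B4C18680963DD1B773D9E/\allowbreak S1446788700002858a.pdf/\allowbreak modules-over-infinite-nilpotent-groups.pdf}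
\end{thebibliography}
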